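\title{Commuting Toeplitz operators with harmonic symbols on the harmonic Bergman space}

\begin{abstract}
We prove that two Toeplitz operators with harmonic $L^2$ symbols on the harmonic Bergman space of the unit disk commute only when a nontrivial linear combination of the symbols is constant. We also determine when such operators commute on holomorphic polynomials and when $T_uT_v=T_{uv}$, and we extend the first result to symbols in conjugate Lebesgue classes. The proof computes the matrix of $T_{uv}-T_uT_v$ in the monomial basis. Commutation then becomes a family of linear systems for the $2\times2$ minors of the coefficient sequences of the symbols. Some of these systems are finite and reduce to triangular form. The others are infinite and are solved by a positivity argument for a weighted Hilbert matrix.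
\end{abstract}

\section{Introduction}

Let $D$ be the open unit disk in $\mathbb{C}$, let $A$ be normalized area measure on $D$, and write $L^s=L^s(D,A)$ for $s\ge1$, with norm $\|\cdot\|_s$. The \emph{harmonic Bergman space} $b^2$ is the closed subspace of $L^2$ consisting of the complex-valued harmonic functions on $D$ that lie in $L^2$. One has $b^2=L_a^2+\overline{L_a^2}$, where $L_a^2$ is the Bergman space of holomorphic functions in $L^2$. The orthogonal projection $Q$ of $L^2$ onto $b^2$ is given by
\begin{equation}\label{eq:Q}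
Q\varphi(z)=\int_D\left(\frac{1}{(1-z\bar w)^2}+\frac{1}{(1-\bar z w)^2}-1\right)\varphi(w)\,dA(w)\qquad(z\in D),
\end{equation}
and we use this formula to define $Q\varphi$, as a harmonic function on $D$, for every $\varphi\in L^1$. The \emph{Toeplitz operator} with symbol $u\in L^1$ is
\[
T_uf=Q(uf),
\]
defined for every $f$ with $uf\in L^1$. When $u\in L^2$, this covers all $f\in b^2$, and $T_u$ maps bounded functions into $b^2$; as an operator on $b^2$ it is densely defined and not bounded in general. Products of such operators can be tested on polynomials. If $u,v\in b^2$ and $p$ is a harmonic polynomial, then $T_vp\in b^2$, so $T_uT_vp$ is a well-defined harmonic function on $D$, and so is $T_vT_up$. We say that $T_u$ and $T_v$ \emph{commute on $b^2$} if $T_uT_vp=T_vT_up$ for every harmonic polynomial $p$, and that $T_u$ is \emph{normal} if $T_u$ and $T_{\bar u}$ commute in this sense.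

There is an obvious way for $T_u$ and $T_v$ to commute: a nontrivial linear combination of $u$ and $v$ is constant, that is, $au+bv$ is constant for some $(a,b)\ne(0,0)$. If for instance $v=\alpha u+\beta$, then $T_v=\alpha T_u+\beta I$. One might expect more commuting pairs, such as any two holomorphic symbols, because on $L^2_a$ a bounded holomorphic symbol simply acts by multiplication. On $b^2$ this fails, because the product of $z$ and $\bar z$ is not harmonic and the projection has to act. Formula \eqref{eq:radial} below gives $Q(z\bar z)=\frac12$, $Q(z^2\bar z)=\frac23z$ and $Q(z^3\bar z)=\frac34z^2$, so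
\[
T_{z^2}T_z\bar z=\tfrac12z^2,\qquad T_zT_{z^2}\bar z=\tfrac23z^2,\qquad T_{z^3}\bar z=\tfrac34z^2 .
\]
A holomorphic and an antiholomorphic symbol do no better: $T_zT_{\bar z}z=\frac12z$, while $T_{\bar z}T_zz=\frac23z$. The following results are known.
\begin{itemize}
\item[(i)] For $f,g\in L_a^2$, $T_f$ and $T_g$ commute on $b^2$ if and only if a nontrivial linear combination of $f$ and $g$ is constant.
\item[(ii)] For $u\in b^2$, $T_u$ is normal if and only if $u(D)$ is contained in a straight line.
\item[(iii)] If $u$ is a harmonic polynomial and $v\in b^2$, then $T_u$ and $T_v$ commute on $b^2$ if and only if a nontrivial linear combination of $u$ and $v$ is constant.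
\item[(iv)] If $u,v\in b^2$, $T_u$ and $T_v$ commute on $b^2$, and neither $u$ nor $v$ is antiholomorphic, then $\partial v=\alpha\,\partial u$ for some constant $\alpha$, where $\partial=\partial/\partial z$.
\end{itemize}
In (i)--(iii) the operators commute only in the obvious way. The question, which comes from \cite{CTO}, is whether this is so for all harmonic symbols: \emph{if $u,v\in b^2$ and $T_u$, $T_v$ commute on $b^2$, must a nontrivial linear combination of $u$ and $v$ be constant?} The examples suggest that it must. What has to be excluded is that, for two symbols with infinite expansions, the defects produced by the individual pairs of monomials cancel. They never do.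

\begin{theorem}\label{thm:A}
Let $u,v\in b^2$. Then $T_u$ and $T_v$ commute on $b^2$ if and only if $au+bv$ is constant for some $(a,b)\ne(0,0)$.
\end{theorem}

In particular, for nonconstant $u\in b^2$, the set of $v\in b^2$ such that $T_v$ commutes with $T_u$ is exactly $\operatorname{span}\{1,u\}$: if $au+bv$ is constant and $u$ is not, then $b\ne0$. The method of proof also gives the following three statements.

\begin{theorem}\label{thm:B}
Let $u,v\in b^2$. Then $T_uT_vp=T_vT_up$ for every holomorphic polynomial $p$ if and only if $u$ and $v$ are both holomorphic or a nontrivial linear combination of $u$ and $v$ is constant.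
\end{theorem}

\begin{theorem}\label{thm:C}
Let $u,v\in b^2$. Then $T_uT_vp=T_{uv}p$ for every harmonic polynomial $p$ if and only if $u$ or $v$ is constant.
\end{theorem}

\begin{theorem}\label{thm:D}
Let $1<s<\infty$ and $\frac1s+\frac1{s'}=1$, and let $u\in L^s$ and $v\in L^{s'}$ be harmonic. Then $T_uT_vp=T_vT_up$ for every harmonic polynomial $p$ if and only if a nontrivial linear combination of $u$ and $v$ is constant.
\end{theorem}

In Theorem~\ref{thm:C} the symbol $uv$ lies in $L^1$, so $T_{uv}p$ is defined; that the products in Theorem~\ref{thm:D} are defined is checked in Section~\ref{sec:matrix}. Theorem~\ref{thm:A} is the case $s=2$ of Theorem~\ref{thm:D}, and we prove the two together. The proofs do not use (i)--(iv).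

The plan is as follows. Section~\ref{sec:matrix} computes the matrix of $T_{uv}-T_uT_v$ in the basis $1,z,\bar z,z^2,\bar z^2,\dots$ in closed form. It follows that commutation is a system of linear equations for the $2\times 2$ minors formed from the coefficients of $u$ and $v$, and that this system splits according to the signs of the indices. Section~\ref{sec:example} solves it by hand for symbols of degree two. Minors with indices of equal sign satisfy finite systems (Section~\ref{sec:same}); minors with indices of opposite sign satisfy infinite systems (Section~\ref{sec:opposite}), and these are the heart of the matter. Sections~\ref{sec:proofs} and~\ref{sec:semi} deduce the theorems.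

\section{The matrix of $T_{uv}-T_uT_v$}\label{sec:matrix}

\subsection{Monomials and coefficients}

For $k\in\mathbb{Z}$ put $e_k=z^k$ if $k\ge0$ and $e_k=\bar z^{|k|}$ if $k<0$, so that $\overline{e_k}=e_{-k}$ and $|e_k|\le1$ on $D$. The harmonic polynomials are the finite linear combinations of the $e_k$. Every harmonic function $h$ on $D$ is the sum of a holomorphic and an antiholomorphic function, and hence has a unique expansion $h=\sum_kh_ke_k$ that converges absolutely and uniformly on compact subsets of $D$; we call $h_k$ the $k$th \emph{coefficient} of $h$. Write $\langle\varphi,\psi\rangle=\int_D\varphi\bar\psi\,dA$ whenever $\varphi\bar\psi\in L^1$.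

Integration in polar coordinates gives $\int_D|z|^\gamma\,dA=2/(\gamma+2)$ for $\gamma\ge0$, and therefore, for $\alpha\ge0$,
\begin{equation}\label{eq:inner}
\langle|z|^{2\alpha}e_\mu,e_\nu\rangle=\frac1{\alpha+|\mu|+1}\ \text{ if }\mu=\nu,\qquad \langle|z|^{2\alpha}e_\mu,e_\nu\rangle=0\ \text{ if }\mu\ne\nu .
\end{equation}
The kernel in \eqref{eq:Q} equals $\sum_j(|j|+1)e_j(z)\overline{e_j(w)}$, and for fixed $z\in D$ this series converges uniformly in $w\in D$. Hence, for $\varphi\in L^1$,
\begin{equation}\label{eq:coefQ}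
(Q\varphi)_j=(|j|+1)\langle\varphi,e_j\rangle\qquad(j\in\mathbb{Z}).
\end{equation}
Combining \eqref{eq:inner} and \eqref{eq:coefQ}, we get
\begin{equation}\label{eq:radial}
Q\bigl(|z|^{2\alpha}e_\mu\bigr)=\frac{|\mu|+1}{\alpha+|\mu|+1}\,e_\mu .
\end{equation}
This covers all products of two monomials, since
\begin{equation}\label{eq:product}
e_ke_l=|z|^{2\omega(k,l)}e_{k+l},\qquad \omega(k,l)=\begin{cases}\min(|k|,|l|),&kl<0,\\ 0,&kl\ge0.\end{cases}
\end{equation}
The product $e_ke_l$ is harmonic when $\omega(k,l)=0$, and by \eqref{eq:radial} it is moved by $Q$ when $\omega(k,l)>0$.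

If $h$ is harmonic and in $L^1$, termwise integration over $|z|<R$ gives $\int_{|z|<R}h\,\overline{e_k}\,dA=h_kR^{2|k|+2}/(|k|+1)$, and $R\to1$ gives
\begin{equation}\label{eq:coefh}
h_k=(|k|+1)\langle h,e_k\rangle .
\end{equation}

\subsection{Standing assumptions}

From now on $1<s<\infty$, $\frac1s+\frac1{s'}=1$, and $u\in L^s$, $v\in L^{s'}$ are harmonic. For Theorems~\ref{thm:A}--\ref{thm:C} take $s=s'=2$. We need three facts.

\emph{Boundedness of $Q$.} The operator $Q$ is bounded on $L^s$ and on $L^{s'}$. For $s=2$ it is an orthogonal projection. In general, let $P\varphi(z)=\int_D(1-z\bar w)^{-2}\varphi(w)\,dA(w)$ be the Bergman projection. It is bounded on $L^\sigma$ for every $1<\sigma<\infty$ (Zaharjuta--Judovi\v{c}; see \cite{Zhu}), and \eqref{eq:Q} says that $Q\varphi=P\varphi+\overline{P\bar\varphi}-\int_D\varphi\,dA$. Consequently, for a harmonic polynomial $p$ we have $T_vp\in L^{s'}$ and $T_up\in L^s$. By H\"older's inequality $uT_vp$, $vT_up$ and $uvp$ lie in $L^1$, so $T_uT_vp$, $T_vT_up$ and $T_{uv}p$ are defined. This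 is the only place where the restriction $1<s<\infty$ enters through a fact that is not elementary.

\emph{Growth of coefficients.} Since $\|e_k\|_{s'}^{s'}=2/(s'|k|+2)\le2/(|k|+1)$, formula \eqref{eq:coefh} and H\"older's inequality give $|u_k|\le2^{1/s'}(|k|+1)^{1/s}\|u\|_s$, and in the same way $|v_l|\le2^{1/s}(|l|+1)^{1/s'}\|v\|_{s'}$. Because the exponents are conjugate, the products grow at most linearly:
\begin{equation}\label{eq:growth}
|u_kv_l|\le C\bigl(\max(|k|,|l|)+1\bigr),\qquad C=2\|u\|_s\|v\|_{s'} .
\end{equation}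

\emph{Dilations.} For $0<\rho<1$ put $f_\rho(z)=f(\rho z)$. Then $f_\rho\to f$ in $L^s$ as $\rho\to1$ for every $f\in L^s$. Indeed, $\|f_\rho\|_s\le\rho^{-2/s}\|f\|_s$ by a change of variables, the convergence is uniform when $f$ is continuous on the closed disk, and such $f$ are dense in $L^s$.

\subsection{The semicommutator}

We could compute $T_uT_v$ and $T_vT_u$ separately and subtract, but it is better to compare each of them with $T_{uv}$. By \eqref{eq:coefQ}, the $j$th coefficient of $T_{uv}e_n-T_uT_ve_n$ is $(|j|+1)B_{n,j}(u,v)$, where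
\[
B_{n,j}(u,v)=\bigl\langle u\,(I-Q)(ve_n),e_j\bigr\rangle .
\]
For $s=2$ the operator $I-Q$ is an orthogonal projection, and $B_{n,j}(u,v)=\langle(I-Q)(ve_n),(I-Q)(\bar ue_j)\rangle$. So $B_{n,j}(u,v)$ pairs the nonharmonic part of $ve_n$ with the nonharmonic part of $\bar ue_j$, and it vanishes as soon as one of these two products is harmonic. For monomial symbols this kills most entries, and the surviving ones have a product form.

For $n,k,l\in\mathbb{Z}$ put $j=n+k+l$ and
\begin{equation}\label{eq:H}
H_n(k,l)=\frac{\alpha\beta}{(\alpha+\lambda)(\beta+\lambda)(\alpha+\beta+\lambda)},\qquad \alpha=\omega(l,n),\quad\beta=\omega(-k,j),\quad\lambda=|n+l|+1 .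
\end{equation}

\begin{lemma}\label{lem:H}
We have $B_{n,j}(e_k,e_l)=H_n(k,l)$ if $j=n+k+l$, and $B_{n,j}(e_k,e_l)=0$ otherwise. With $j=n+k+l$, the following hold.
\begin{itemize}
\item[(a)] $H_n(k,l)=0$ unless $ln<0$ and $kj>0$. If $ln<0$ and $kj>0$, then
\[
H_n(k,l)=\frac{\min(|l|,|n|)\,\min(|k|,|j|)}{(\max(|l|,|n|)+1)(\max(|k|,|j|)+1)}\cdot\frac{2}{|k|+|l|+|n|+|j|+2}>0 .
\]
\item[(b)] $H_{-n}(-k,-l)=H_n(k,l)$ and $H_{-j}(l,k)=H_n(k,l)$.
\item[(c)] $0\le H_n(k,l)\le|n|\,|j|\,(|n+l|+1)^{-3}$.
\end{itemize}
\end{lemma}

\begin{proof}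
Put $\mu=n+l$. Since $\overline{e_{-k}}=e_k$, we have $B_{n,j}(e_k,e_l)=\langle(I-Q)(e_le_n),e_{-k}e_j\rangle$. By \eqref{eq:product} and \eqref{eq:radial},
\[
(I-Q)(e_le_n)=\Bigl(|z|^{2\alpha}-\frac{\lambda}{\alpha+\lambda}\Bigr)e_\mu,\qquad e_{-k}e_j=|z|^{2\beta}e_{j-k},
\]
with $\alpha=\omega(l,n)$, $\beta=\omega(-k,j)$, $\lambda=|\mu|+1$. By \eqref{eq:inner} the inner product vanishes if $j-k\ne\mu$, and if $j-k=\mu$ it equals
\[
\frac1{\alpha+\beta+\lambda}-\frac{\lambda}{(\alpha+\lambda)(\beta+\lambda)}=\frac{(\alpha+\lambda)(\beta+\lambda)-\lambda(\alpha+\beta+\lambda)}{(\alpha+\lambda)(\beta+\lambda)(\alpha+\beta+\lambda)}=H_n(k,l).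
\]

(a) We have $\alpha>0$ exactly when $ln<0$, and $\beta>0$ exactly when $kj>0$. In that case $\alpha=\min(|l|,|n|)$ and $|\mu|=\max(|l|,|n|)-\min(|l|,|n|)$, so $\alpha+\lambda=\max(|l|,|n|)+1$ and $|l|+|n|=2\alpha+|\mu|$. Since also $\mu=j-k$, the same reasoning gives $\beta+\lambda=\max(|k|,|j|)+1$ and $|k|+|j|=2\beta+|\mu|$. Adding, $|k|+|l|+|n|+|j|+2=2(\alpha+\beta+\lambda)$.

(b) The first substitution changes the signs of $n,k,l,j$. The second replaces $(n,k,l,j)$ by $(-j,l,k,-n)$, which is consistent because $-j+l+k=-n$. Both substitutions preserve the conditions and the formula in (a).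

(c) We have $\alpha\le|n|$, $\beta\le|j|$, and each factor in the denominator of \eqref{eq:H} is at least $\lambda$.
\end{proof}

We now pass from monomials to general symbols. The expansion of $u$ is only known to converge on compact subsets of $D$, so we dilate first; the cubic decay in (c) against the linear growth in \eqref{eq:growth} then lets us remove the dilation.

\begin{proposition}\label{prop:semi}
For all $n,j\in\mathbb{Z}$,
\[
\bigl(T_{uv}e_n-T_uT_ve_n\bigr)_j=(|j|+1)\sum_{k+l=j-n}H_n(k,l)\,u_kv_l ,
\]
and the series converges absolutely.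
\end{proposition}

\begin{proof}
Fix $n,j$. On the line $k+l=j-n$ put $\lambda=|n+l|+1$. Then $|l|\le|n+l|+|n|$ and $|k|=|j-(n+l)|\le|n+l|+|j|$, so \eqref{eq:growth} and Lemma~\ref{lem:H}(c) give
\begin{equation}\label{eq:dominant}
H_n(k,l)\,|u_kv_l|\le C\,|n|\,|j|\,\frac{\lambda+|n|+|j|}{\lambda^3}.
\end{equation}
Each value of $\lambda$ occurs for at most two values of $l$, so these bounds are summable.

The form $B_{n,j}$ is bilinear and bounded on $L^s\times L^{s'}$: by H\"older's inequality, $|B_{n,j}(f,g)|\le\|f\|_s\|(I-Q)(ge_n)\|_{s'}\le c\,\|f\|_s\|g\|_{s'}$, with $c$ depending only on $s$. For $0<\rho<1$ the series $u_\rho=\sum\rho^{|k|}u_ke_k$ and $v_\rho=\sum\rho^{|l|}v_le_l$ have absolutely summable coefficients, because $u_k$ and $v_l$ grow at most polynomially. They converge uniformly on $D$, hence in $L^s$ and $L^{s'}$, and Lemma~\ref{lem:H} gives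
\[
B_{n,j}(u_\rho,v_\rho)=\sum_{k+l=j-n}\rho^{|k|+|l|}H_n(k,l)\,u_kv_l .
\]
As $\rho\to1$ the left side tends to $B_{n,j}(u,v)$, since $u_\rho\to u$ in $L^s$ and $v_\rho\to v$ in $L^{s'}$, and the right side tends to the series in the statement by dominated convergence with the majorant \eqref{eq:dominant}.
\end{proof}

\subsection{The commutation equations}

Define the \emph{minors}
\[
[k,l]=u_kv_l-u_lv_k\qquad(k,l\in\mathbb{Z}),
\]
so that $[l,k]=-[k,l]$. Apply Proposition~\ref{prop:semi} to the pair $(u,v)$ and to the pair $(v,u)$, the latter with $s$ and $s'$ interchanged, and subtract. The terms $T_{uv}e_n$ cancel, and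
\[
\bigl(T_vT_ue_n-T_uT_ve_n\bigr)_j=(|j|+1)\sum_{k+l=j-n}H_n(k,l)\,[k,l].
\]
A harmonic function vanishes if and only if all its coefficients vanish. So $T_uT_ve_n=T_vT_ue_n$ if and only if, for every $j\in\mathbb{Z}$,
\[
\sum_{k+l=j-n}H_n(k,l)\,[k,l]=0. \tag{$E_{n,j}$}
\]
The conclusion we want is also a statement about minors.

\begin{lemma}\label{lem:minors}
If $au+bv$ is constant with $(a,b)\ne(0,0)$, then $[k,l]=0$ for all $k,l\ne0$. Conversely, if $l\ne0$ and $[k,l]=0$ for all $k\ne0$, then $v_lu-u_lv$ is constant.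
\end{lemma}

\begin{proof}
In the first case $au_k=-bv_k$ for all $k\ne0$. Hence $a[k,l]=-bv_kv_l+bv_lv_k=0$ and $b[k,l]=-au_ku_l+au_lu_k=0$ for $k,l\neq0$. In the second case the $k$th coefficient of $v_lu-u_lv$ is $[k,l]=0$ for every $k\ne0$.
\end{proof}

It remains to show that the equations $(E_{n,j})$ force the minors to vanish. By Lemma~\ref{lem:H}(a), a term survives in $(E_{n,j})$ only if $l$ has the sign opposite to $n$ and $k$ has the sign of $j$. The equations with $n=0$ or $j=0$ are therefore empty (for $n=0$ this is the identity $T_uT_v1=Q(uv)=T_vT_u1$), and the others decouple: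
\begin{center}
\begin{tabular}{c|cc}
 & $j\ge1$ & $j\le-1$\\ \hline
$n\ge1$ & $k\ge1,\ l\le-1$ & $k\le-1,\ l\le-1$\\
$n\le-1$ & $k\ge1,\ l\ge1$ & $k\le-1,\ l\ge1$
\end{tabular}
\end{center}
Each cell lists the pairs $(k,l)$ that occur in $(E_{n,j})$. In addition, only minors with the same value of $k+l=j-n$ meet in one equation. The first identity in Lemma~\ref{lem:H}(b) says that $(E_{-n,-j})$ for the sequences $(u_k),(v_k)$ is $(E_{n,j})$ for the reflected sequences $(u_{-k}),(v_{-k})$, so the second row of the table reduces to the first. The second identity, with the antisymmetry of the minors, says that $(E_{-j,-n})$ is $(E_{n,j})$ multiplied by $-1$.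

\section{Symbols of degree two}\label{sec:example}

Let $u_k=v_k=0$ for $|k|>2$ and suppose that $T_u$ and $T_v$ commute. Up to sign there are six minors to kill: $[-2,-1]$, $[2,1]$, $[2,-1]$, $[1,-2]$, $[1,-1]$, $[2,-2]$. All values of $H$ below come from \eqref{eq:H}.

In $(E_{1,-2})$ we have $k+l=-3$ with $k,l\le-1$. For $(k,l)=(-2,-1)$ we find $(\alpha,\beta,\lambda)=(1,2,1)$ and $H=\frac{2}{2\cdot3\cdot4}=\frac1{12}$; for $(k,l)=(-1,-2)$ we find $(1,1,2)$ and $H=\frac1{3\cdot3\cdot4}=\frac1{36}$. The equation reads $(\frac1{12}-\frac1{36})[-2,-1]=0$. By reflection, $(E_{-1,2})$ gives $[2,1]=0$. In $(E_{1,2})$ only $(k,l)=(2,-1)$ occurs and in $(E_{2,1})$ only $(1,-2)$; the coefficients are positive by Lemma~\ref{lem:H}(a), so $[2,-1]=[1,-2]=0$.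

The two remaining minors $\Delta_1=[1,-1]$ and $\Delta_2=[2,-2]$ are coupled. For $n=j\geq1$ and $(k,l)=(m,-m)$ with $m\ge1$ we have $\alpha=\beta=\min(m,n)$ and $\lambda=|n-m|+1$, so $(E_{1,1})$ and $(E_{2,2})$ are
\[
\tfrac1{12}\Delta_1+\tfrac1{36}\Delta_2=0,\qquad \tfrac1{36}\Delta_1+\tfrac4{45}\Delta_2=0 .
\]
The determinant is nonzero, but a determinant does not generalize to infinite systems; we look for a structural reason. Put $W_1=\Delta_1/4$ and $W_2=\Delta_2/9$, and multiply the equations by $4$ and $9$. The matrix of the system in $W_1,W_2$ is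
\[
\begin{pmatrix}4/3&4/4\\4/4&36/5\end{pmatrix}=4\begin{pmatrix}1/3&1/4\\1/4&1/5\end{pmatrix}+32\begin{pmatrix}0&0\\0&1/5\end{pmatrix}.
\]
The entries $\frac13,\frac14,\frac15$ are the moments $\int_0^1x^{m+n}\,dx$. Multiplying the two equations by $\overline{W_1}$ and $\overline{W_2}$ and adding, we get
\[
0=4\int_0^1|W_1x+W_2x^2|^2\,dx+32\int_0^1|W_2x^2|^2\,dx,
\]
so $W_1=W_2=0$. The matrix is a section of a Hilbert-type matrix $1/(m+n+1)$ multiplied entrywise by $q(\min(m,n))$ with $q(1)=4<q(2)=36$, and the monotonicity of $q$ makes it positive definite. Section~\ref{sec:opposite} shows that this structure is general and that a variant of the argument survives for infinite expansions.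

\section{Indices of equal sign: finite systems}\label{sec:same}

We write $x\wedge y=\min(x,y)$ and $x\vee y=\max(x,y)$.

Consider $(E_{n,j})$ with $n\ge1$ and $j=-t\le-1$. The pairs that occur are $(k,l)=(-r,-m)$ with $r,m\ge1$ and $r+m=n+t$. Fix the common value $N=r+m=n+t$, and let $M$ be the largest integer less than $N/2$. The unknowns are the minors $[-r,-m]$ with $1\le m\le M$, since the minors with $m>N/2$ are their negatives and $[-m,-m]=0$. The equations are indexed by $1\le n\le N-1$, but $(E_{t,-n})$ is the negative of $(E_{n,-t})$, so those with $1\le n\le M$ carry all the information. We thus face a square system of size $M$. The next lemma shows that, up to factors depending on the row alone or on the column alone, its matrix is a function of $n\vee m$.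

\begin{lemma}\label{lem:same}
Let $N\ge3$, $1\le n,m\le M$, $r=N-m$, $t=N-n$. Then
\[
H_n(-r,-m)-H_n(-m,-r)=\frac{n}{t+1}\cdot\frac{m}{r+1}\cdot\gamma(n\vee m),\qquad\gamma(x)=\frac{N-2x}{x(x+1)} .
\]
\end{lemma}

\begin{proof}
We use Lemma~\ref{lem:H}(a), in which the last factor is $1/(N+1)$. Since $n<N/2<r$ and $m<N/2<t$,
\[
H_n(-m,-r)=\frac{nm}{(r+1)(t+1)(N+1)} .
\]
If $m\le n$, then $r\ge t$, and
\[
H_n(-r,-m)=\frac{mt}{(n+1)(r+1)(N+1)}=\frac{nm}{(r+1)(t+1)(N+1)}\cdot\frac{t(t+1)}{n(n+1)} .
\]
If $m\ge n$, then $r\le t$, and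
\[
H_n(-r,-m)=\frac{nr}{(m+1)(t+1)(N+1)}=\frac{nm}{(r+1)(t+1)(N+1)}\cdot\frac{r(r+1)}{m(m+1)} .
\]
With $x=n\vee m$, the last factor is $\frac{(N-x)(N-x+1)}{x(x+1)}$ in both cases, and $(N-x)(N-x+1)-x(x+1)=(N-2x)(N+1)$.
\end{proof}

Put $x_m=\frac{m}{r+1}[-r,-m]$ with $r=N-m$, for $1\le m\le M$. Grouping the terms $(-r,-m)$ and $(-m,-r)$ in $(E_{n,n-N})$ and dividing by $\frac n{t+1}$, we obtain from Lemma~\ref{lem:same}
\begin{equation}\label{eq:max}
\sum_{m=1}^M\gamma(n\vee m)\,x_m=0,\qquad1\le n\le M .
\end{equation}
The first case with two unknowns is $N=5$, where $\gamma(1)=\frac32$, $\gamma(2)=\frac16$, and the system is $\frac32x_1+\frac16x_2=0$, $\frac16x_1+\frac16x_2=0$. Subtracting the second equation from the first removes $x_2$ and leaves $(\gamma(1)-\gamma(2))x_1=0$. The general case is the same.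

\begin{proposition}\label{prop:same}
If $(E_{n,j})$ holds for all $n\ge1$ and $j\le-1$, then $[-r,-m]=0$ for all $r,m\ge1$. If $(E_{n,j})$ holds for all $n\le-1$ and $j\ge1$, then $[r,m]=0$ for all $r,m\ge1$.
\end{proposition}

\begin{proof}
The second statement is the first one for the reflected sequences. For the first, fix $N\ge3$ and consider \eqref{eq:max}. On $\{1,\dots,M\}$ the function $\gamma$ is positive and strictly decreasing, because its numerator is positive and decreasing and its denominator is increasing. For $n<M$ subtract equation $n+1$ from equation $n$. The terms with $m\ge n+1$ have the coefficient $\gamma(m)$ in both equations and cancel, and what remains is $(\gamma(n)-\gamma(n+1))\sum_{m\le n}x_m=0$. Equation $M$ is $\gamma(M)\sum_{m\le M}x_m=0$. So all partial sums $\sum_{m\le n}x_m$, $1\le n\le M$, vanish, and hence all $x_m$ vanish. This gives $[-r,-m]=0$ for $m<r$, and antisymmetry gives the rest.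
\end{proof}

\section{Indices of opposite sign: infinite systems}\label{sec:opposite}

Now consider $(E_{n,j})$ with $n,j\ge1$. The pairs that occur are $(k,l)=(k,-m)$ with $k,m\ge1$ and $k-m=j-n$. Fix the common value $d=k-m=j-n\in\mathbb{Z}$. This time there are infinitely many unknowns and infinitely many equations. We index them by $\mu=k\wedge m$ and $\nu=j\wedge n$: with $d^+=d\vee0$ and $d^-=(-d)\vee0$, the admissible pairs are exactly
\begin{equation}\label{eq:param}
(k,m)=(\mu+d^+,\mu+d^-),\qquad(j,n)=(\nu+d^+,\nu+d^-),\qquad\mu,\nu\ge1 .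
\end{equation}

\begin{lemma}\label{lem:opp}
Let $w(x)=(x+1)(x+|d|+1)$ and $q(x)=x(x+|d|)\,w(x)$. In the notation \eqref{eq:param},
\[
H_n(k,-m)=\frac{1}{w(\mu)\,w(\nu)}\cdot\frac{q(\mu\wedge\nu)}{\mu+\nu+|d|+1}.
\]
\end{lemma}

\begin{proof}
We have $k+m+n+j+2=2(\mu+\nu+|d|+1)$, $mk=\mu(\mu+|d|)$, $(m+1)(k+1)=w(\mu)$, $nj=\nu(\nu+|d|)$ and $(n+1)(j+1)=w(\nu)$. If $\mu\le\nu$, then $m\le n$ and $k\le j$, so the first factor in Lemma~\ref{lem:H}(a) is
\[
\frac{mk}{(n+1)(j+1)}=\frac{\mu(\mu+|d|)}{w(\nu)}=\frac{q(\mu)}{w(\mu)w(\nu)} .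
\]
If $\mu\ge\nu$, then $m\ge n$ and $k\ge j$, and the first factor is $\frac{nj}{(m+1)(k+1)}=\frac{q(\nu)}{w(\mu)w(\nu)}$.
\end{proof}

For $d=0$ we recover $w(1)=4$, $w(2)=9$, $q(1)=4$, $q(2)=36$ from Section~\ref{sec:example}. In the unknowns $W_\mu=[k,-m]/w(\mu)$ the system has the symmetric kernel $q(\mu\wedge\nu)/(\mu+\nu+c)$, $c=|d|+1$, with $q$ positive and increasing. If only finitely many $W_\mu$ are nonzero, we can argue as in the example. Writing $q(\mu\wedge\nu)=\sum_{y=1}^{\mu\wedge\nu}(q(y)-q(y-1))$, where $q(0)=0$, we find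
\begin{equation}\label{eq:naive}
\sum_{\mu,\nu}\frac{q(\mu\wedge\nu)}{\mu+\nu+c}W_\mu\overline{W_\nu}=\sum_{y\ge1}\bigl(q(y)-q(y-1)\bigr)\int_0^1\Bigl|\sum_{\mu\ge y}W_\mu x^\mu\Bigr|^2x^{c-1}\,dx ,
\end{equation}
and if the left side is zero, the term $y=1$ forces $W=0$.

For general symbols the left side of \eqref{eq:naive} need not converge, since $q$ grows like $x^4$. Take $u=\sum_{i\ge1}2^{i/2}i^{-1}z^{2^i}$, which is in $L^2$ because $\|z^k\|_2^2=1/(k+1)$, and $v=\bar u$, $d=0$. At $\mu=\nu=2^i$ we have $[\mu,-\mu]=2^i/i^2$, and the diagonal term equals $\frac{\mu^2}{(\mu+1)^2(2\mu+1)}\cdot\frac{4^i}{i^4}$, which is unbounded. The remedy is to test the $\nu$th equation against $\overline{W_\nu}/q(\nu)$ instead of $\overline{W_\nu}$. This replaces the weight $q(\mu\wedge\nu)$ by $q(\mu\wedge\nu)/q(\nu)\le1$, which restores convergence but destroys the symmetry of the kernel. The point of the next lemma is that the symmetric part of the new kernel is again positive.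

\begin{lemma}\label{lem:positive}
Let $c\ge0$, let $0<q_1\le q_2\le\cdots$, and let $(W_\mu)_{\mu\ge1}$ be complex numbers with $|W_\mu|\le K/\mu$ for some constant $K$. If
\begin{equation}\label{eq:system}
\sum_{\mu\ge1}\frac{q_{\mu\wedge\nu}}{\mu+\nu+c}\,W_\mu=0\qquad\text{for all }\nu\ge1,
\end{equation}
then $W_\mu=0$ for all $\mu$.
\end{lemma}

\begin{proof}
Since $\mu+\nu+c\ge2\sqrt{\mu\nu}$,
\begin{equation}\label{eq:abs}
\sum_{\mu,\nu}\frac{|W_\mu||W_\nu|}{\mu+\nu+c}\le\frac{K^2}2\sum_{\mu,\nu}(\mu\nu)^{-3/2}<\infty .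
\end{equation}
Multiply the $\nu$th equation by $\overline{W_\nu}/q_\nu$ and sum over $\nu$. As $q_{\mu\wedge\nu}\le q_\nu$, the resulting double series converges absolutely by \eqref{eq:abs}, and
\[
S=\sum_{\mu,\nu}\frac{q_{\mu\wedge\nu}}{q_\nu}\,\frac{W_\mu\overline{W_\nu}}{\mu+\nu+c}=0 .
\]
Conjugating and interchanging the names of $\mu$ and $\nu$ shows that $\bar S$ is the same series with $q_\mu$ in place of $q_\nu$ in the denominator. One of $\mu,\nu$ is $\mu\wedge\nu$ and the other is $\mu\vee\nu$, so
\[
\frac{q_{\mu\wedge\nu}}{q_\nu}+\frac{q_{\mu\wedge\nu}}{q_\mu}=1+\frac{q_{\mu\wedge\nu}}{q_{\mu\vee\nu}} .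
\]
Hence $0=S+\bar S=E_0+E_1$, where
\[
E_0=\sum_{\mu,\nu}\frac{W_\mu\overline{W_\nu}}{\mu+\nu+c},\qquad E_1=\sum_{\mu,\nu}\frac{q_{\mu\wedge\nu}}{q_{\mu\vee\nu}}\,\frac{W_\mu\overline{W_\nu}}{\mu+\nu+c}.
\]
The weight in $E_1$ is again a monotone function of $\mu\wedge\nu$, up to factors depending on $\mu$ alone and on $\nu$ alone. Indeed, with $q_0=0$ and $\delta_y=q_y^2-q_{y-1}^2\ge0$,
\[
\frac{q_{\mu\wedge\nu}}{q_{\mu\vee\nu}}=\frac{q_{\mu\wedge\nu}^2}{q_\mu q_\nu}=\frac1{q_\mu q_\nu}\sum_{y=1}^{\mu\wedge\nu}\delta_y .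
\]
Insert this and $\frac1{\mu+\nu+c}=\int_0^1x^{\mu+\nu+c-1}\,dx$. After taking absolute values, the combined sums and integrals over $\mu,\nu,y,x$ are bounded by the left side of \eqref{eq:abs}, because $\delta_y\ge0$ and $q_{\mu\wedge\nu}/q_{\mu\vee\nu}\le1$. Fubini's theorem gives
\[
E_0=\int_0^1\Bigl|\sum_{\mu\ge1}W_\mu x^\mu\Bigr|^2x^{c-1}\,dx\ge0,\qquad E_1=\sum_{y\ge1}\delta_y\int_0^1\Bigl|\sum_{\mu\ge y}\frac{W_\mu}{q_\mu}x^\mu\Bigr|^2x^{c-1}\,dx\ge0 .
\]
Therefore $E_0=0$. The power series $\sum W_\mu x^\mu$ has bounded coefficients, so it converges for $|x|<1$, and it vanishes almost everywhere on $(0,1)$. By the identity theorem all its coefficients are zero.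
\end{proof}

The monotonicity of $(q_\mu)$ is used twice, for the bound $q_{\mu\wedge\nu}/q_\nu\le1$ and for $\delta_y\ge0$; the rate of growth of $(q_\mu)$ plays no role. The decay of $W_\mu$ is used for \eqref{eq:abs}, and it is what the linear bound \eqref{eq:growth} provides. We state the consequence for a general array, since it will be applied both to minors and to products of coefficients.

\begin{proposition}\label{prop:opp}
Let $(\Delta_{k,m})_{k,m\ge1}$ be complex numbers with $|\Delta_{k,m}|\le K(k\vee m+1)$ for some constant $K$. If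
\[
\sum_{\substack{k,m\ge1\\ k-m=j-n}}H_n(k,-m)\,\Delta_{k,m}=0\qquad\text{for all }n,j\ge1,
\]
then $\Delta_{k,m}=0$ for all $k,m\ge1$.
\end{proposition}

\begin{proof}
Fix $d\in\mathbb{Z}$, use the parametrization \eqref{eq:param}, and put $W_\mu=\Delta_{k,m}/w(\mu)$. Since $k\vee m=\mu+|d|$, we have $|W_\mu|\le K/(\mu+1)$. By Lemma~\ref{lem:opp}, the hypothesis for $(n,j)=(\nu+d^-,\nu+d^+)$, multiplied by $w(\nu)$, is \eqref{eq:system} with $q_\mu=q(\mu)$ and $c=|d|+1$. The four factors of $q(\mu)$ are positive and increasing in $\mu\ge1$. Lemma~\ref{lem:positive} gives $W=0$, so $\Delta_{k,m}=0$ whenever $k-m=d$, and $d$ is arbitrary.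
\end{proof}

By \eqref{eq:growth}, $|[k,-m]|\le2C(k\vee m+1)$, and by the table in Section~\ref{sec:matrix} the hypothesis of Proposition~\ref{prop:opp} for $\Delta_{k,m}=[k,-m]$ is exactly $(E_{n,j})$ for $n,j\ge1$. This proves the following.

\begin{corollary}\label{cor:opp}
If $(E_{n,j})$ holds for all $n,j\ge1$, then $[k,-m]=0$ for all $k,m\ge1$.
\end{corollary}

\section{Commuting operators}\label{sec:proofs}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:D}]
By linearity, $T_uT_vp=T_vT_up$ for all harmonic polynomials $p$ if and only if $(E_{n,j})$ holds for all $n,j\in\mathbb{Z}$.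

Suppose these equations hold. Proposition~\ref{prop:same} gives $[k,l]=0$ when $k,l\ne0$ have the same sign, and Corollary~\ref{cor:opp} with antisymmetry gives $[k,l]=0$ when they have opposite signs. If $(u_l,v_l)\ne(0,0)$ for some $l\ne0$, then $v_lu-u_lv$ is a nontrivial linear combination, and it is constant by Lemma~\ref{lem:minors}. Otherwise $u$ and $v$ are both constant.

Conversely, if a nontrivial linear combination of $u$ and $v$ is constant, then $[k,l]=0$ for $k,l\ne0$ by Lemma~\ref{lem:minors}, while $H_n(k,l)=0$ for $kl=0$ by Lemma~\ref{lem:H}(a). Every term of every $(E_{n,j})$ vanishes.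
\end{proof}

With holomorphic polynomials only, we lose the second row of the table in Section~\ref{sec:matrix}, and with it all direct information on the minors $[k,l]$ with $k,l\ge1$. A single nonzero antiholomorphic coefficient makes up for the loss.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The condition $T_uT_vp=T_vT_up$ for all holomorphic polynomials $p$ is equivalent to $(E_{n,j})$ for all $n\ge0$ and $j\in\mathbb{Z}$.

Suppose these equations hold and $u,v$ are not both holomorphic, so that $(u_{-m},v_{-m})\ne(0,0)$ for some $m\ge1$. Then $[k,-m]=0$ for $k\le-1$ by the first part of Proposition~\ref{prop:same}, and for $k\ge1$ by Corollary~\ref{cor:opp}. By Lemma~\ref{lem:minors}, the nontrivial combination $v_{-m}u-u_{-m}v$ is constant.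

Conversely, let $u$ and $v$ be holomorphic and $n\ge0$. If $H_n(k,l)\ne0$, then $l\le-1$ by Lemma~\ref{lem:H}(a), so $u_l=v_l=0$ and $[k,l]=0$. Thus $(E_{n,j})$ holds. If instead a nontrivial linear combination of $u$ and $v$ is constant, Theorem~\ref{thm:A} applies.
\end{proof}

\begin{remark}
Statements (i)--(iv) of the introduction follow from Theorem~\ref{thm:A}. Statements (i) and (iii) are special cases. For (ii), a line has the form $\{w:\bar\eta w+\eta\bar w=c\}$ with $\eta\ne0$ and $c$ real, so if $u(D)$ lies in a line, then $\bar\eta u+\eta\bar u$ is constant. Conversely, if $au+b\bar u$ is constant with $(a,b)\ne(0,0)$, then $u(D)$ lies in a level set of the nonzero real-linear map $w\mapsto aw+b\bar w$, and a nonempty level set is a point or a line. For (iv), if $au+bv$ is constant, then $b\ne0$, since otherwise $u$ would be constant and hence antiholomorphic; so $\partial v=-(a/b)\,\partial u$.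
\end{remark}

\begin{remark}
The harmonicity of the symbols cannot be dropped. By \eqref{eq:radial}, the operators $T_{|z|^2}$ and $T_{|z|^4}$ are diagonal in the basis $(e_n)$, so they commute on harmonic polynomials, although $1,|z|^2,|z|^4$ are linearly independent.
\end{remark}

\section{The identity $T_uT_v=T_{uv}$}\label{sec:semi}

Here the unknowns are the products $u_kv_l$ rather than the minors. The infinite systems have the same matrices as before. Once they are solved, the lowest-order terms of $u$ and $v$ finish the proof.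

\begin{proof}[Proof of Theorem~\ref{thm:C}]
By Proposition~\ref{prop:semi}, $T_uT_vp=T_{uv}p$ for all harmonic polynomials $p$ if and only if
\begin{equation}\label{eq:semi}
\sum_{k+l=j-n}H_n(k,l)\,u_kv_l=0\qquad\text{for all }n,j\in\mathbb{Z}.
\end{equation}
If $u$ or $v$ is constant, then $u_kv_l=0$ whenever $kl\ne0$, and $H_n(k,l)=0$ whenever $kl=0$, so \eqref{eq:semi} holds.

Conversely, assume \eqref{eq:semi} and suppose that neither $u$ nor $v$ is constant. By the first identity in Lemma~\ref{lem:H}(b), the reflected sequences $(u_{-k}),(v_{-k})$ satisfy \eqref{eq:semi} as well.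

\emph{Step 1: $u$ and $v$ are both holomorphic or both antiholomorphic.} For $n,j\ge1$ only the pairs with $k\ge1$, $l\le-1$ occur in \eqref{eq:semi}. By \eqref{eq:growth}, Proposition~\ref{prop:opp} applies to $\Delta_{k,m}=u_kv_{-m}$ and gives $u_kv_{-m}=0$ for all $k,m\ge1$. For the reflected sequences it gives $u_{-k}v_m=0$ for all $k,m\ge1$. Suppose $u_k\ne0$ for some $k\ge1$. Then $v_{-m}=0$ for all $m\ge1$; since $v$ is not constant, $v_m\ne0$ for some $m\ge1$, and then $u_{-k}=0$ for all $k\ge1$. So $u$ and $v$ are holomorphic. Otherwise $u$ is antiholomorphic, and $u_{-k}\ne0$ for some $k\ge1$ because $u$ is not constant; then $v_m=0$ for all $m\ge1$, and $v$ is antiholomorphic too. After a reflection we may assume that both are antiholomorphic.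

\emph{Step 2: the contradiction.} Let $r\ge1$ and $m\ge1$ be minimal with $u_{-r}\ne0$ and $v_{-m}\ne0$. Take $n=1$ and $j=1-r-m\le-1$ in \eqref{eq:semi}. The pairs that occur have $k,l\le-1$ and $k+l=-r-m$. If $u_kv_l\ne0$, then $|k|\ge r$ and $|l|\ge m$, which forces $(k,l)=(-r,-m)$. The equation reduces to $H_1(-r,-m)\,u_{-r}v_{-m}=0$, and $H_1(-r,-m)>0$ by Lemma~\ref{lem:H}(a), because $ln=-m<0$ and $kj=r(r+m-1)>0$. This contradicts $u_{-r}v_{-m}\ne0$. Hence $u$ or $v$ is constant.
\end{proof}

\begin{thebibliography}{9}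

\bibitem{CTO}
\emph{Commuting Toeplitz Operators on the Harmonic Bergman Space},
\texttt{http://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?urlid=\allowbreak 10.1307\%2Fmmj\%2F1030132367},
doi:10.1307/mmj/1030132367.

\bibitem{Zhu}
K.~Zhu, \emph{Operator Theory in Function Spaces}.

\end{thebibliography}
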